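\title{Gromov boundaries of hyperbolic systolic groups are pro-$\pi_1$-saturated}


\begin{abstract}
A compact metric space is pro-$\pi_1$-saturated if the inclusion of every closed subset induces a monomorphism of fundamental pro-groups. We prove that the Gromov boundary of every word hyperbolic systolic group has this property. The proof rests on a combinatorial fact about an arbitrary systolic complex $X$: for every set $W$ of vertices and every ball $B$, a loop in the full subcomplex spanned by $W\cap B$ that is null-homotopic in the full subcomplex spanned by $W$ is already null-homotopic in the one spanned by $W\cap B$. No group action is needed: the boundary of every locally finite systolic complex with hyperbolic $1$-skeleton is saturated, with linear control in a visual metric.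
\end{abstract}

\section{Introduction}

\subsection{Systolic complexes and groups}

A simplicial complex is \emph{flag} if every finite set of pairwise adjacent vertices spans a simplex. A \emph{cycle} of length $n\ge 3$ is a cyclic sequence of $n$ distinct vertices in which consecutive ones are adjacent, and a \emph{diagonal} of the cycle is an edge of the complex joining two non-consecutive vertices of it. For an integer $k\ge 4$, a complex is \emph{$k$-large} if it is flag and every cycle of length $n$ with $4\le n<k$ has a diagonal; it is \emph{locally $k$-large} if the links of all its simplices are $k$-large. For $k\ge 6$, a complex is \emph{$k$-systolic} if it is connected, simply connected and locally $k$-large, and $6$-systolic complexes are called \emph{systolic}. A group is \emph{$k$-systolic} (respectively \emph{systolic}) if it acts geometrically, that is, properly discontinuously and cocompactly by simplicial automorphisms, on a $k$-systolic (respectively systolic) complex.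

Triangulations of the plane show what the number $k$ measures. If every vertex has degree at least $k$, then vertex links are cycles of length at least $k$, edge links are pairs of points, and the triangulation is $k$-systolic. The equilateral triangulation of the Euclidean plane has all degrees equal to $6$, and the regular triangulation of the hyperbolic plane with seven triangles at each vertex has all degrees equal to $7$. So $k=6$ is a condition of nonpositive curvature and $k=7$ one of negative curvature; indeed $7$-systolic groups are word hyperbolic. A systolic complex can be hyperbolic on the large scale without being locally $7$-large: if each triangle of the hyperbolic triangulation above is cut into four along the midpoints of its sides, the midpoints have degree $6$, while the $1$-skeleton is still quasi-isometric to the hyperbolic plane.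

\subsection{Fundamental pro-groups and saturation}\label{sec:prodef}

A \emph{pro-group} is an inverse system $(G_k,g_{kj})$ of groups $G_k$ indexed by a directed set, with bonding homomorphisms $g_{kj}\colon G_j\to G_k$ for $j\ge k$. A \emph{morphism} $\alpha$ from $(K_s)$ to $(G_k)$ is a family of elements $\alpha_k\in\varinjlim_s\operatorname{Hom}(K_s,G_k)$ with $\alpha_k=g_{kj}\alpha_j$ for $j\ge k$. Thus $\alpha_k$ is represented by a homomorphism $K_s\to G_k$ for some $s$, and two homomorphisms represent the same element if they agree after composition with bonding maps of $(K_s)$. If $(G_k)$ and $(H_k)$ have the same index set, homomorphisms $f_k\colon G_k\to H_k$ that commute with the bonding maps define a \emph{level morphism} $f$, and $f\alpha$ is the family $(f_k\alpha_k)$. A morphism $f$ is a \emph{monomorphism} if $f\alpha=f\beta$ implies $\alpha=\beta$.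

Let $Z$ be a compact metric space with base point $z_0$. Its \emph{fundamental pro-group} $\text{pro-}\pi_1(Z,z_0)$ is the inverse system of fundamental groups of a pointed inverse system of compact polyhedra approximating $Z$, for instance of an inverse sequence of pointed compact polyhedra with limit $(Z,z_0)$, or of the nerves of finer and finer open covers. It is well defined up to isomorphism of pro-groups, and a continuous pointed map induces a morphism, functorially; a map that is the limit of a level map between two inverse sequences of polyhedra induces the corresponding level morphism. For a compact polyhedron the fundamental pro-group is the constant system $\pi_1(Z,z_0)$. In general it records loops that run close to $Z$ rather than in $Z$, at every scale, and this is what makes it useful for spaces that are locally complicated.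

\begin{definition}
A compact metric space $Z$ is \emph{pro-$\pi_1$-saturated} if for every closed subset $Y\subset Z$ and every point $z_0\in Y$ the morphism $\text{pro-}\pi_1(Y,z_0)\to\text{pro-}\pi_1(Z,z_0)$ induced by the inclusion is a monomorphism.
\end{definition}

The circle is saturated: a proper closed subset is the intersection of a decreasing sequence of finite unions of disjoint arcs, so its fundamental pro-group is trivial. A space $Z$ that contains a closed disc $B$ is not saturated. Indeed, for the boundary circle $Y$ of $B$ the morphism $\mathbb Z=\text{pro-}\pi_1(Y)\to\text{pro-}\pi_1(Z)$ factors through the trivial pro-group $\text{pro-}\pi_1(B)$, so it does not distinguish the identity of $\mathbb Z$ from the trivial endomorphism. Saturation can be read as a strong form of containing no discs: whenever a loop very close to $Y$ bounds a disc very close to $Z$, it should bound a disc fairly close to $Y$, so that the rest of $Z$ never helps to contract a loop.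

\subsection{The question and the results}

It is known that the Gromov boundary of every $7$-systolic group is pro-$\pi_1$-saturated. As observed in \cite{pro7}, it is not hard to give examples of word hyperbolic systolic groups that are not $7$-systolic in any obvious way, while a tool that would distinguish word hyperbolic groups that are systolic but not $7$-systolic is lacking. This leads to the question posed there.

\begin{quote}
Is the Gromov boundary of every word hyperbolic systolic group pro-$\pi_1$-saturated?
\end{quote}

A negative answer would make saturation such a tool. The answer is positive.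

\begin{theorem}\label{thm:group}
If $G$ is a word hyperbolic systolic group, then $\partial G$ is pro-$\pi_1$-saturated.
\end{theorem}

So saturation of the boundary does not distinguish hyperbolic systolic groups from $7$-systolic ones. Hyperbolicity alone is not enough: a cocompact lattice in $\operatorname{Isom}(\mathbb H^3)$ has boundary $S^2$, and for an equator $Y=S^1$ the morphism in question is $\mathbb Z\to 0$.

The group plays no essential role, and the statement has a quantitative form. A \emph{triangulated disc} is a finite simplicial complex homeomorphic to a closed disc. For a metric space $(A,\varrho)$ and $\varepsilon>0$, let $R_\varepsilon(A)$ be the flag complex with vertex set $A$ in which distinct points $a,a'$ are adjacent if and only if $\varrho(a,a')<\varepsilon$. An \emph{$\eta$-disc} in $(Z,\varrho)$ is a triangulated disc $\Delta$ with a map $\varphi\colon\Delta^{(0)}\to Z$ of its vertex set such that $\varrho(\varphi(a),\varphi(b))<\eta$ for adjacent $a,b$. It has \emph{boundary in $Y$} if $\varphi$ maps the vertices of $\partial\Delta$ to $Y$; for $\varepsilon\ge\eta$ these values then define a simplicial loop $\varphi|_{\partial\Delta}\colon\partial\Delta\to R_\varepsilon(Y)$.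 By $\partial X$ we mean the Gromov boundary of the $1$-skeleton of $X$; visual metrics are recalled in Section~\ref{sec:visual}.

\begin{theorem}\label{thm:linear}
Let $X$ be a locally finite systolic complex with Gromov hyperbolic $1$-skeleton, and let $\varrho$ be a visual metric on $Z=\partial X$. There is $\lambda\ge 1$ such that for every subset $Y\subset Z$, every $\varepsilon>0$ and every $(\varepsilon/\lambda)$-disc $(\Delta,\varphi)$ in $Z$ with boundary in $Y$, the loop $\varphi|_{\partial\Delta}$ is null-homotopic in $R_\varepsilon(Y)$. Consequently $\partial X$ is pro-$\pi_1$-saturated.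
\end{theorem}

The combinatorial heart of the paper is the next theorem. For a complex $X$ we write $X^{(0)}$ for its vertex set, $d$ for the combinatorial distance on $X^{(0)}$, $B_n(x)=\{y\in X^{(0)}:d(x,y)\le n\}$, and $X[W]$ for the full subcomplex spanned by $W\subset X^{(0)}$, which consists of all simplices with vertices in $W$.

\begin{theorem}[hereditary $\pi_1$-injectivity]\label{thm:hereditary}
Let $X$ be a flag complex with $6$-large vertex links, let $m\in\mathbb Z$, and let $h\colon X^{(0)}\to\mathbb Z$ be a function such that
\begin{itemize}
\item[(L)] $|h(x)-h(y)|\le 1$ for adjacent $x,y$;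
\item[(S)] if $h(x)>m$, then the neighbors $y$ of $x$ with $h(y)=h(x)-1$ are pairwise adjacent.
\end{itemize}
Then for every $W\subset X^{(0)}$, a closed edge path in $X[W\cap\{h\le m\}]$ that is null-homotopic in $X[W]$ is null-homotopic in $X[W\cap\{h\le m\}]$. In particular, if $X$ is systolic, this holds for $h=d(O,\cdot)$, any vertex $O$ and any $m\ge 0$, where $\{h\le m\}=B_m(O)$.
\end{theorem}

For $W=X^{(0)}$ and $X$ systolic this says that loops in balls contract in balls. The point is that $W$ is arbitrary. The analogous statement for subsets of $\mathbb R^3$ is false: if $W$ is the union of the sphere of radius $2$ and the flat annulus $\{x_3=0,\ 1\le|x|\le 2\}$, then the inner circle of the annulus contracts in $W$, over a hemisphere, but not in the part of $W$ inside the ball of radius $3/2$. This picture is the equator of $S^2$ seen from inside, and Theorem~\ref{thm:hereditary} says that it does not occur in a systolic complex.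

\subsection{Outline of the proof}

Fix a vertex $O$ and a geodesic ray $r_z$ from $O$ to each $z\in\partial X$, and call $d(O,\cdot)$ the height. A fine disc $(\Delta,\varphi)$ in $\partial X$ with boundary in $Y$ gives a disc in $X$ at a large height $N$, through the points $r_{\varphi(a)}(N)$. We want a disc at a slightly smaller height $M$ all of whose points lie near rays that end in $Y$. Sliding the whole disc down along the rays does not give this, since the interior of the disc slides along rays that end outside $Y$. We slide only the boundary. The resulting loop at height $M$ contracts in the union $W$ of a far region, which contains the disc, and a thin collar around the rays through the boundary loop: exactly the configuration of sphere and annulus above. Theorem~\ref{thm:hereditary} then contracts the loop in the part of $W$ inside a ball that misses the far region, and that part lies near rays ending in $Y$. Since $N-M$ is bounded in terms of the hyperbolicity constant, the loss of scale is a bounded factor $\lambda$.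

Theorem~\ref{thm:hereditary} is proved in Sections~\ref{sec:minimal} and~\ref{sec:top} by a curvature count on the highest part of a minimal disc. Section~\ref{sec:rays} carries out the argument with rays, Section~\ref{sec:visual} translates it to visual metrics, and Section~\ref{sec:pro} to pro-groups. Hyperbolicity enters only through two estimates on rays, and Section~\ref{sec:beyond} states the result under these two estimates alone.

\section{Conventions and standard facts}\label{sec:conv}

Simplicial complexes carry the weak topology: a map defined on a complex is continuous if it is continuous on each simplex, and a compact subset lies in a finite subcomplex. An \emph{edge path} is a finite sequence of vertices in which consecutive ones are adjacent. A loop is \emph{null-homotopic} in a space if it extends over the disc; for a based loop this is equivalent to triviality in $\pi_1$. We write $x\sim y$ if the vertices $x,y$ are equal or adjacent.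

Flagness is used in three elementary ways. First, a map from the vertices of a complex to the vertices of a flag complex that preserves the relation $\sim$ is simplicial, since the images of the vertices of a simplex are pairwise equal or adjacent. Second, let $f,g\colon\Theta\to\Gamma$ be simplicial maps to a flag complex such that for every simplex $\sigma$ of $\Theta$ the values of $f$ and $g$ at the vertices of $\sigma$ are pairwise equal or adjacent. Then $f(\sigma)$ and $g(\sigma)$ lie in a common simplex of $\Gamma$ (the maps are \emph{contiguous}), and the straight-line homotopy joins $f$ to $g$. Third, a full subcomplex of a $k$-large complex is $k$-large, because it contains every simplex and every diagonal whose vertices it contains; and the link of a vertex $v$ in $X[W]$ is the full subcomplex of the link of $v$ in $X$ spanned by its vertices in $W$. Hence, if $X$ is flag with $6$-large vertex links, so is $X[W]$.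

We use two published facts.
\begin{itemize}
\item[(F1)] Systolic complexes are $6$-large, in particular flag \cite[Prop.~1.4]{JS}.
\item[(F2)] A continuous map from a finite simplicial complex to a simplicial complex that is simplicial on a subcomplex $L$ is homotopic rel $L$ to a simplicial map defined on a subdivision that leaves $L$ unsubdivided \cite{Zeeman}.
\end{itemize}

Finally, the combinatorial Gauss--Bonnet formula. Let $P$ be a finite simplicial complex of dimension at most $2$, let $e(p)$ and $t(p)$ be the numbers of edges and triangles of $P$ at the vertex $p$, and define the \emph{curvature} $\kappa_P(p)=6-3e(p)+2t(p)$. Each edge has two vertices and each triangle three, so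
\begin{equation}\label{eq:GB}
\sum_{p\in P^{(0)}}\kappa_P(p)=6\,\#\text{vertices}-6\,\#\text{edges}+6\,\#\text{triangles}=6\chi(P).
\end{equation}
In a triangulated disc $T$ the link of an interior vertex is a cycle, so $e=t=\deg$ and $\kappa_T(p)=6-\deg(p)$; the link of a boundary vertex is a path, so $e=t+1$ and $\kappa_T(p)=3-t(p)$.

\section{Minimal discs}\label{sec:minimal}

In this section $E$ is a connected, simply connected flag complex with $6$-large vertex links, and $c$ is a cycle in $E$. A \emph{filling} of $c$ is a pair $(T,f)$, where $T$ is a triangulated disc and $f\colon T\to E$ is a simplicial map that sends $\partial T$ isomorphically onto $c$. Fillings exist: $c$ extends to a continuous map of the cone over $c$ because $E$ is simply connected, and (F2) makes the extension simplicial without subdividing the boundary. A filling is \emph{minimal} if it has the least number of triangles among all fillings of $c$. The following lemma says that a minimal disc inherits nonpositive curvature from $E$.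

\begin{lemma}\label{lem:minimal}
Let $(T,f)$ be a minimal filling of $c$.
\begin{itemize}
\item[(a)] Every $3$-cycle of $T$ bounds a triangle of $T$. Interior vertices have degree at least $4$, and non-consecutive vertices of the link of an interior vertex are not adjacent in $T$.
\item[(b)] Let $a$ be an interior vertex with link $x_1,\dots,x_d$. There is no triangulation of the polygon $x_1\cdots x_d$ by non-crossing diagonals such that $f(x_i)\sim f(x_j)$ for each diagonal $x_ix_j$.
\item[(c)] The map $f$ is injective on every edge of $T$.
\item[(d)] Every interior vertex of $T$ has degree at least $6$.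
\end{itemize}
\end{lemma}

\begin{proof}
(a) A $3$-cycle $xyz$ of $T$ bounds a unique subdisc $F\subset T$, which is a union of triangles. Suppose $F$ is not a single triangle. Then $xyz$ is not a face of $T$, since a face would be a second disc with this boundary. Replacing $F$ by one triangle $xyz$ therefore gives a simplicial complex, which is a disc with the same boundary and fewer triangles, and $f$ is simplicial on it because $f(x),f(y),f(z)$ are pairwise equal or adjacent. This contradicts minimality. If an interior vertex had degree $3$, its link would be a $3$-cycle bounding its star, which consists of three triangles. If $x_i,x_j$ in the link of an interior vertex $a$ are adjacent in $T$, then $ax_ix_j$ is a $3$-cycle, hence a triangle of $T$, so $x_i,x_j$ are consecutive in the link.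

(b) Delete $a$ and fill the polygon with the given triangulation. By (a), $d\ge 4$ and the diagonals are not edges of $T$; each new triangle contains a diagonal, so it is not a triangle of $T$ either. The result is thus a simplicial complex, a disc with the same boundary in which $d$ triangles have been replaced by $d-2$, and $f$ is simplicial on it. This contradicts minimality.

(c) Suppose $f(a)=f(b)$ for an edge $ab$. As $f$ is injective on the vertices of $\partial T$, one endpoint, say $a$, is interior, and $b$ is a vertex of its link $x_1,\dots,x_d$. Since $f(b)=f(a)\sim f(x_i)$ for all $i$, the diagonals from $b$ contradict (b).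

(d) Let $a$ be interior of degree $d\in\{4,5\}$ with link $x_1,\dots,x_d$. By (c), each $f(a)f(x_i)f(x_{i+1})$ is a triangle of $E$, so $f(x_1),\dots,f(x_d)$ is a closed edge path in the link of $f(a)$. Suppose first that two non-consecutive vertices have the same image, say $f(x_1)=f(x_3)$. For $d=4$ the diagonal $x_1x_3$ contradicts (b). For $d=5$ the diagonals $x_1x_3$ and $x_1x_4$ do, because $f(x_4)$ is adjacent to $f(x_3)=f(x_1)$. Otherwise the images form a cycle of length $d$ in a $6$-large complex, which has a diagonal, say $f(x_1)f(x_3)$. For $d=4$ this contradicts (b). For $d=5$ the $4$-cycle $f(x_1)f(x_3)f(x_4)f(x_5)$ has a diagonal $f(x_1)f(x_4)$ or $f(x_3)f(x_5)$; neither crosses the first, and (b) is contradicted again.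
\end{proof}

Part (d) is the only place in the paper where $6$-largeness of links is used directly. As a first application of the curvature count we verify condition (S) for distance functions. In the equilateral triangulation of the plane a vertex has one or two neighbors closer to $O$, and in the second case they are adjacent; the same holds in every systolic complex.

\begin{lemma}\label{lem:descending}
Let $X$ be a systolic complex and $O\ne w$ vertices. Then the neighbors $u$ of $w$ with $d(O,u)=d(O,w)-1$ are pairwise adjacent.
\end{lemma}

\begin{proof}
By (F1), $X$ satisfies the assumptions made on $E$. Let $n=d(O,w)$ and suppose that $u\ne u'$ are non-adjacent neighbors of $w$ at distance $n-1$ from $O$; then $n\ge 2$. Choose geodesics $w=a_0,\,a_1=u,\dots,a_n=O$ and $w=a'_0,\,a'_1=u',\dots,a'_n=O$. Since $d(O,a_i)=d(O,a'_i)=n-i$, the two geodesics can meet only at equal indices. Let $k\ge 2$ be the least positive index with $a_k=a'_k$. Then $a_0a_1\cdots a_ka'_{k-1}\cdots a'_1$ is a cycle. Let $(T,f)$ be a minimal filling, and denote the vertices of $\partial T$ by the same letters as their images. We bound the terms of \eqref{eq:GB}, whose sum is $6$.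

Interior vertices have $\kappa_T\le 0$ by Lemma~\ref{lem:minimal}(d). At $w$ we have $t(w)\ge 2$, since $t(w)=1$ would make $wuu'$ a triangle; so $\kappa_T(w)\le 1$. At $a_k$ we have $\kappa_T(a_k)\le 2$. At $a_i$ with $1\le i\le k-1$ we have $t(a_i)\ge 2$, since otherwise $a_{i-1}$ and $a_{i+1}$ would be adjacent although their distance in $X$ is $2$; so $\kappa_T(a_i)\le 1$, with equality exactly when $t(a_i)=2$.

We claim that the side $a_1,\dots,a_{k-1}$ has total curvature at most $1$. It suffices to show that between two vertices of curvature $1$ there is one of negative curvature. If not, there are $i<j$ with $t(a_i)=t(a_j)=2$ and $t(a_r)=3$ for $i<r<j$. Let $y_r$ be the third vertex of the triangle of $T$ on the boundary edge $a_ra_{r+1}$. The link of $a_i$ is the path $a_{i-1},y_i,a_{i+1}$, the link of $a_r$ for $i<r<j$ is the path $a_{r-1},y_{r-1},y_r,a_{r+1}$, and the link of $a_j$ is the path $a_{j-1},y_{j-1},a_{j+1}$. Hence $a_{i-1},y_i,y_{i+1},\dots,y_{j-1},a_{j+1}$ is an edge path in $T$ of length $j-i+1$, and its image shows $d(a_{i-1},a_{j+1})\le j-i+1$. But this distance is $j-i+2$, and the claim follows. The same argument, with $a'_i$ in place of $a_i$, bounds the other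 side by $1$. The total curvature is at most $1+2+1+1=5<6$, a contradiction.
\end{proof}

\section{The top of a minimal disc}\label{sec:top}

\subsection{The smallest cases}

To see why Theorem~\ref{thm:hereditary} should hold, suppose for the moment that $X$ is simply connected, $W=X^{(0)}$, and $c$ is a cycle in $X[\{h\le m\}]$. Let $(T,f)$ be a minimal filling, call $h(f(p))$ the height of a vertex $p$ of $T$, and suppose that the maximal height $\ell$ exceeds $m$. Vertices of height $\ell$, the \emph{top} vertices, are interior. By Lemma~\ref{lem:minimal}(c) and (L), the other neighbors of a top vertex $p$ have height $\ell-1$, and by (S) their images are pairwise equal or adjacent. So any two lower neighbors of $p$ may be joined by a diagonal.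

If $p$ has no top neighbor, all diagonals of its link are available, and Lemma~\ref{lem:minimal}(b) is violated. If $p$ has exactly one top neighbor $q$, its link is $q,u_1,\dots,u_{d-1}$, and the diagonals $u_1u_3,\dots,u_1u_{d-1}$ triangulate it: again a contradiction. Now let $p$ have three top neighbors, consecutive in the link $q_1,q_2,q_3,u_1,\dots,u_\beta$. Diagonals between lower neighbors no longer triangulate the whole link. But they cut off the polygon $u_1\cdots u_\beta$, and we may cone the remaining pentagon $q_1q_2q_3u_1u_\beta$ from $p$. The number of triangles is $(\beta-2)+5=\beta+3$ as before, so the new filling is again minimal, and in it $p$ has degree $5$, against Lemma~\ref{lem:minimal}(d). The general form of this move is the following.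

\begin{lemma}\label{lem:flip}
In the setting of Section~\ref{sec:minimal}, let $(T,f)$ be a minimal filling, $p$ an interior vertex, and $u_1,\dots,u_\beta$ with $\beta\ge 2$ distinct consecutive vertices of the link of $p$ with $f(u_i)\sim f(u_j)$ for all $i,j$. Then $\deg(p)\ge\beta+4$.
\end{lemma}

\begin{proof}
We use induction on $\beta$, for all minimal fillings of $c$ at once. The case $\beta=2$ is Lemma~\ref{lem:minimal}(d). Let $\beta\ge 3$. Since $\deg(p)\ge 6$, the vertices $u_1,u_3$ are not consecutive in the link, so they are not adjacent in $T$ by Lemma~\ref{lem:minimal}(a). Replace the triangles $pu_1u_2$, $pu_2u_3$ by $pu_1u_3$, $u_1u_2u_3$. The edge $u_1u_3$ is new, so we obtain a triangulated disc $T'$ with the same boundary and the same number of triangles, and $f$ is simplicial on $T'$ since $f(u_1)\sim f(u_3)$. Thus $(T',f)$ is minimal. In $T'$ the vertex $p$ is interior, its link is the old link with $u_2$ omitted, and $u_1,u_3,\dots,u_\beta$ are consecutive in it. By induction $\deg_T(p)-1\ge(\beta-1)+4$.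
\end{proof}

So a top vertex whose top neighbors form one arc of its link has at least four of them: the top region has no convex corner. A finite simply connected planar region must have corners, by \eqref{eq:GB}, and this is the contradiction we are after. The next example shows that the count is tight and that each hypothesis is needed.

\begin{example}\label{ex:sharp}
In all three cases $m=0$, $W=X^{(0)}$, $X$ is a flag triangulated disc, and $X[\{h\le 0\}]=\partial X$, so that the conclusion of Theorem~\ref{thm:hereditary} fails for the boundary cycle.

Let $X$ be the cone over a $6$-cycle; its vertex links are $6$-large. Put $h=0$ on the cycle. If the apex has height $1$, then (L) holds and (S) fails. If the apex has height $2$, then (S) holds vacuously and (L) fails.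

Let $X$ be the disc of Figure~\ref{fig:cap}, with vertices $v$, $p_i$, $u_i$ for $i\in\mathbb Z/5$ and triangles $vp_ip_{i+1}$, $p_ip_{i+1}u_{i+1}$, $p_iu_iu_{i+1}$. Put $h(u_i)=0$ and $h(v)=h(p_i)=1$. Then (L) holds, and so does (S), since the lower neighbors of $p_i$ are $u_i,u_{i+1}$. The links of $v$ and $p_i$ are $5$-cycles, so vertex links are $5$-large but not $6$-large. In the top region $P$, the cone over $p_1\cdots p_5$, each $p_i$ has only three top neighbors and $\kappa_P(p_i)=6-9+4=1$; together with $\kappa_P(v)=1$ this accounts for the total curvature $6$.
\end{example}

\begin{figure}[ht]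
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!25] (90:1)--(162:1)--(234:1)--(306:1)--(18:1)--cycle;
\foreach \i in {0,...,4}{
\draw (0,0)--({90+72*\i}:1)--({162+72*\i}:1);
\draw ({54+72*\i}:2.2)--({90+72*\i}:1)--({126+72*\i}:2.2);
\draw[very thick] ({54+72*\i}:2.2)--({126+72*\i}:2.2);
\fill ({90+72*\i}:1) circle (2pt);
\draw[fill=white] ({54+72*\i}:2.2) circle (2.2pt);
}
\draw[fill=white] (54:2.2) circle (2.2pt);
\fill (0,0) circle (2pt);
\end{tikzpicture}
\caption{An icosahedron with the open star of one vertex removed. Black vertices have height $1$, white vertices height $0$. The two lower neighbors of each outer black vertex are adjacent, yet the boundary pentagon does not contract at height $0$: links are $5$-cycles, and each vertex of the shaded top region has curvature $1$.}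
\label{fig:cap}
\end{figure}

\subsection{Proof of Theorem~\ref{thm:hereditary}}

Two difficulties remain. The first is that the given loop need not be embedded, and if we cut it at a repeated vertex, the two pieces need not be null-homotopic in $X[W]$, which is not simply connected in general. Passing to the universal cover of $X[W]$ removes this problem. The second is that the top region may surround lower vertices and have Euler characteristic at most $0$; we fill its holes.

\begin{lemma}\label{lem:cover}
Let $K$ be a connected flag complex with $6$-large vertex links and $q\colon\tilde K\to K$ its universal cover with the lifted simplicial structure. Then $q$ maps the closed star of each vertex $\tilde v$ isomorphically onto the closed star of $q(\tilde v)$, and $\tilde K$ is flag with $6$-large vertex links.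
\end{lemma}

\begin{proof}
The closed star of $v=q(\tilde v)$ is a cone, hence contractible, so its preimage is a disjoint union of isomorphic copies, and the copy containing $\tilde v$ is the closed star of $\tilde v$. In particular the links of $\tilde v$ and $v$ are isomorphic. Let $\tilde v_0,\dots,\tilde v_r$ be pairwise adjacent. Edges map to edges, so the images are distinct and pairwise adjacent, and they span a simplex $\sigma$ of $K$. The lift of $\sigma$ to the star of $\tilde v_0$ has as vertices $\tilde v_0$ and the unique neighbors of $\tilde v_0$ over $q(\tilde v_1),\dots,q(\tilde v_r)$, which are $\tilde v_1,\dots,\tilde v_r$.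
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hereditary}]
Write $W_m=W\cap\{h\le m\}$ and suppose that the statement fails for $W$. Let $c=(c_0,\dots,c_n=c_0)$ be a shortest closed edge path in $X[W_m]$ that is null-homotopic in $X[W]$ but not in $X[W_m]$. A closed edge path of length at most $2$ is constant or runs along an edge and back, so $n\ge 3$.

\emph{Step 1: an embedded cycle in a simply connected complex.} Let $K$ be the component of $X[W]$ containing $c$. It is flag with $6$-large vertex links (Section~\ref{sec:conv}), so by Lemma~\ref{lem:cover} its universal cover $q\colon\tilde K\to K$ satisfies the assumptions on $E$ in Section~\ref{sec:minimal}. Put $\tilde h=h\circ q$. Condition (L) holds for $\tilde h$ because $q$ maps edges to edges. For (S), let $\tilde h(x)>m$ and let $y\ne y'$ be neighbors of $x$ with $\tilde h(y)=\tilde h(y')=\tilde h(x)-1$. Then $q(y)\ne q(y')$ by Lemma~\ref{lem:cover}, and they are adjacent in $X$ by (S) for $h$. So $q(x)q(y)q(y')$ is a triangle of $X$ with vertices in $W$, hence of $K$, and its lift to the star of $x$ contains the edge $yy'$.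

A lift $\tilde c$ of $c$ is closed, since $c$ is null-homotopic in $K$. It is a cycle. Otherwise $\tilde c_i=\tilde c_j$ for some $0\le i<j\le n$ with $(i,j)\ne(0,n)$, and $c$ splits at $c_i=c_j$ into the closed edge paths $(c_i,\dots,c_j)$ and $(c_0,\dots,c_i,c_{j+1},\dots,c_n)$ in $X[W_m]$. Both are shorter than $c$ and have closed lifts, so both are null-homotopic in $X[W]$, and by the choice of $c$ also in $X[W_m]$. Then $c$ is null-homotopic in $X[W_m]$, which is false.

\emph{Step 2: the top region.} Let $(T,f)$ be a minimal filling of $\tilde c$ in $\tilde K$. Call $\tilde h(f(p))$ the height of a vertex $p$ of $T$, and let $\ell$ be the maximal height. If $\ell\le m$, then $q\circ f$ maps $T$ into the full subcomplex $X[W_m]$ and contracts $c$ there. So $\ell>m$.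

Let $P_0$ be a connected component of the full subcomplex of $T$ spanned by the vertices of height $\ell$. The subcomplexes $P_0$ and $\partial T$ have no common vertex, since boundary vertices have height at most $m$; so they are disjoint, and $\partial T$ lies in one component $V$ of $T\setminus P_0$. The other components are called \emph{holes}, and $P=T\setminus V$ is the union of $P_0$ and the holes. The components of $T\setminus P_0$ are open in $T$, each of them has closure contained in its union with $P_0$, and every open simplex of $T$ lies either in $P_0$ or in exactly one component. We record five properties of $P$.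

\begin{itemize}
\item[(P1)] \emph{$P$ is a subcomplex of $T$ all of whose vertices are interior.} It is closed, a union of open simplices, and disjoint from $\partial T$.
\item[(P2)] \emph{$\chi(P)=1$.} The closure of a hole meets $P_0$, for otherwise the hole would be open and closed in $T$. Hence $P$ is connected, and so is its $1$-skeleton. Cap off $T$ to a $2$-sphere $S$ by gluing a disc along $\partial T$. The complement of the $1$-skeleton of $P$ in $S$ is the disjoint union of the open triangles of $P$ and the set $S\setminus P$, the union of $V$ and the cap; all these sets are open and connected. Euler's formula for a connected graph in the sphere gives $\#\text{vertices}-\#\text{edges}+(\#\text{triangles}+1)=2$.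
\item[(P3)] \emph{An open simplex of $T$ one of whose vertices $v$ lies in a hole $H$ is contained in $H$.} It is not contained in $P_0$, as $v\notin P_0$, and it meets the open neighborhood $H$ of $v$.
\item[(P4)] \emph{$P$ is full in $T$, and all neighbors of a vertex of $P\setminus P_0$ lie in $P$.} A simplex with all vertices in $P_0$ lies in $P_0$ by definition of $P_0$. A simplex with a vertex in a hole $H$ lies in the closure of $H$ by (P3), hence in $P$. This gives both assertions.
\item[(P5)] \emph{If $p\in P_0$, the neighbors of $p$ outside $P$ have pairwise equal or adjacent $f$-images.} Such a neighbor $u$ does not have height $\ell$, for otherwise it would belong to $P_0$. By Lemma~\ref{lem:minimal}(c), $f(u)$ is adjacent to $f(p)$, so $u$ has height $\ell-1$ by (L) and the maximality of $\ell$. Since $\ell>m$, condition (S) for $\tilde h$ applies at $f(p)$.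
\end{itemize}

\emph{Step 3: $\kappa_P(p)\le 0$ for every vertex $p$ of $P$.} By (P1) the link of $p$ in $T$ is a cycle, of length $d\ge 6$ by Lemma~\ref{lem:minimal}(d). Since $P$ is full, $e(p)$ is the number of link vertices in $P$ and $t(p)$ the number of link edges with both ends in $P$. If all neighbors of $p$ lie in $P$, then $\kappa_P(p)=6-d\le 0$. Otherwise $p\in P_0$ by (P4), and (P5) applies. If no neighbor of $p$ lay in $P$, Lemma~\ref{lem:flip} with $\beta=d$ would give $d\ge d+4$. So the link is divided into $s\ge 1$ maximal runs of consecutive vertices in $P$, alternating with $s$ runs outside $P$. A run of $r$ vertices contains $r-1$ edges, so $t(p)=e(p)-s$ and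
\[
\kappa_P(p)=6-e(p)-2s,\qquad e(p)\ge s .
\]
If $s\ge 2$, then $\kappa_P(p)\le 6-3s\le 0$. If $s=1$, let $\beta$ be the number of vertices in the run outside $P$, so that $e(p)=d-\beta$. For $\beta=1$ we have $e(p)\ge 5$, and for $\beta\ge 2$ Lemma~\ref{lem:flip} gives $e(p)\ge 4$. In both cases $\kappa_P(p)=4-e(p)\le 0$.

By \eqref{eq:GB} and (P2), $6=6\chi(P)=\sum_p\kappa_P(p)\le 0$. This contradiction proves the general statement. If $X$ is systolic and $h=d(O,\cdot)$, then $X$ is flag by (F1), its vertex links are $6$-large by definition, (L) is the triangle inequality, and (S) for $m\ge 0$ is Lemma~\ref{lem:descending}.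
\end{proof}

\section{From rays to discs}\label{sec:rays}

We now carry out the argument with rays described in the introduction. It involves neither hyperbolicity nor a topology on the set $Z$ of endpoints. A \emph{geodesic ray} from $O$ is a map $r\colon\{0,1,2,\dots\}\to X^{(0)}$ with $r(0)=O$ and $d(r(i),r(j))=|i-j|$.

\begin{proposition}\label{prop:rays}
Let $X$ be a systolic complex, $O$ a vertex, $Z$ a set, and for each $z\in Z$ let $r_z$ be a geodesic ray from $O$. Let $C\ge 1$ and $M\ge 0$ be integers, $N=M+3C+1$ and $D=6C+5$. Let $\Delta$ be a triangulated disc and $\varphi\colon\Delta^{(0)}\to Z$ a map with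
\[
d\bigl(r_{\varphi(a)}(j),r_{\varphi(b)}(j)\bigr)\le C\qquad\text{for adjacent }a,b\text{ and }M\le j\le N .
\]
Let $Y_0$ be the set of values of $\varphi$ on $\partial\Delta$, and let $\Gamma$ be the flag complex on $Y_0$ in which distinct $y,y'$ are adjacent if and only if $d(r_y(M),r_{y'}(M))\le D$. Then $\varphi|_{\partial\Delta}\colon\partial\Delta\to\Gamma$ is a simplicial map that is null-homotopic in $\Gamma$.
\end{proposition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!30] (0,4.4) ellipse (2.2 and 0.45);
\draw[dotted,thick] (0,0)--(-1,2) (0,0)--(1,2);
\draw[thick] (-1,2)--(-2.2,4.4) (1,2)--(2.2,4.4);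
\draw[dotted,thick,->] (-2.2,4.4)--(-2.55,5.1) node[left] {$r_{y_i}$};
\draw[dotted,thick,->] (2.2,4.4)--(2.55,5.1) node[right] {$r_{y_{i'}}$};
\draw[thick] (0,2) ellipse (1 and 0.2);
\draw[thick] (0,4.4) ellipse (2.2 and 0.45);
\draw[dashed] (-4,2.9)--(5,2.9);
\fill (0,0) circle (2pt) node[below] {$O$};
\node[left] at (-1.05,1.95) {$\gamma_M$};
\node[left] at (-2.3,4.3) {$\gamma_N$};
\node at (0,4.4) {top disc};
\node at (0,3.35) {collar};
\node at (4,3.25) {$W_1$};
\node at (4,2.55) {$B_{M+C}(O)$};
\end{tikzpicture}
\caption{The loop $\gamma_M$ at height $M$ contracts by moving up the collar along the rays and then across the top disc. The top disc lies in the region $W_1$ above the dashed line, outside the ball $B_{M+C}(O)$. Inside the ball only a thin piece of the collar is left, and Theorem~\ref{thm:hereditary} contracts $\gamma_M$ there.}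
\label{fig:collar}
\end{figure}

\begin{proof}
The map is simplicial since $C\le D$. Let $y_0,y_1,\dots,y_l=y_0$ be the values of $\varphi$ along $\partial\Delta$, with indices modulo $l$. For $M\le j\le N$ choose geodesic edge paths $g_i^j$ from $r_{y_i}(j)$ to $r_{y_{i+1}}(j)$, of length at most $C$, and let $\gamma_j$ be the closed edge path $g_0^jg_1^j\cdots g_{l-1}^j$; see Figure~\ref{fig:collar}. We use repeatedly that a closed edge path in $X[B_n(x)]$ is null-homotopic in $X[B_n(x)]$. This is Theorem~\ref{thm:hereditary} with $W=X^{(0)}$ and $h=d(x,\cdot)$, since $X$ is simply connected.

\emph{The top disc.} Map each vertex $a$ of $\Delta$ to $r_{\varphi(a)}(N)$ and each edge to a geodesic of length at most $C$ between the images of its ends, using the paths $g_i^N$ on $\partial\Delta$. The boundary of a triangle with a vertex $a$ goes to a closed path of length at most $3C$ through $x=r_{\varphi(a)}(N)$. It lies in $B_{2C}(x)$, so the map extends over the triangle with values in $X[B_{2C}(x)]$. As $d(O,x)=N$, all these balls lie in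
\[
W_1=\{x\in X^{(0)}:d(O,x)\ge N-2C\},
\]
and $\gamma_N$ is null-homotopic in $X[W_1]$.

\emph{The collar.} Divide the annulus $\partial\Delta\times[M,N]$ into rectangles with corners $(i,j)$, $(i+1,j)$, $(i,j+1)$, $(i+1,j+1)$ for $M\le j<N$. Map the horizontal sides to the paths $g_i^j$ and the vertical sides to the edges $r_{y_i}(j)r_{y_i}(j+1)$ of the rays. The boundary of a rectangle goes to a closed path of length at most $2C+2$ through $r_{y_i}(j)$, which lies in $B_{C+1}(r_{y_i}(j))$ and contracts in the subcomplex spanned by this ball. Hence $\gamma_M$ and $\gamma_N$ are freely homotopic in $X[W_2]$, where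
\[
W_2=\bigcup_{i}\ \bigcup_{M\le j<N}B_{C+1}\bigl(r_{y_i}(j)\bigr).
\]

\emph{Descent.} Let $W=W_1\cup W_2$, so that $\gamma_M$ is null-homotopic in $X[W]$. Each vertex of $\gamma_M$ is within $C$ of some $r_{y_i}(M)$, so $\gamma_M$ lies in $X[W']$ with $W'=W\cap B_{M+C}(O)$. By Theorem~\ref{thm:hereditary} with $h=d(O,\cdot)$ and $m=M+C$, the path $\gamma_M$ is null-homotopic in $X[W']$. The height $N$ was chosen so that $N-2C=M+C+1$; thus $W_1$ misses $B_{M+C}(O)$, and $W'\subset W_2$. Let $x\in W'$, say $d(x,r_{y_i}(j))\le C+1$ with $j\ge M$. Then $j=d(O,r_{y_i}(j))\le(M+C)+(C+1)$, and
\[
d\bigl(x,r_{y_i}(M)\bigr)\le(C+1)+(j-M)\le 3C+2 .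
\]
So for each $x\in W'$ we can choose $\nu(x)\in Y_0$ with $d(x,r_{\nu(x)}(M))\le 3C+2$. For adjacent $x,x'\in W'$ we get $d(r_{\nu(x)}(M),r_{\nu(x')}(M))\le 2(3C+2)+1=D$. Hence $\nu$ is a simplicial map $X[W']\to\Gamma$, and $\nu\circ\gamma_M$ is null-homotopic in $\Gamma$.

\emph{Comparison of $\nu\circ\gamma_M$ with $\varphi|_{\partial\Delta}$.} The two loops are parametrized by different cycles, and $\nu(r_{y_i}(M))$ need not be $y_i$, because different rays may pass through the same vertex. We therefore parametrize both by a common cycle and check contiguity. Let $s_i\le C$ be the length of $g_i^M$ and $x_{i,0},\dots,x_{i,s_i}$ its vertices, so that $x_{i,0}=r_{y_i}(M)$ and $x_{i,s_i}=x_{i+1,0}$. Let $\Theta$ be the cycle with vertices $(i,t)$, $0\le i<l$, $0\le t\le s_i$, in cyclic lexicographic order. The map $(i,t)\mapsto\nu(x_{i,t})$ is $\nu\circ\gamma_M$ with a pause on each edge from $(i,s_i)$ to $(i+1,0)$, and the map $(i,t)\mapsto y_i$ is $\varphi|_{\partial\Delta}$ with a pause on all other edges. For all $i$ and $0\le t\le s_i$,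
\begin{equation}\label{eq:nu}
d\bigl(r_{\nu(x_{i,t})}(M),r_{y_i}(M)\bigr)\le(3C+2)+C\le D,\qquad\text{so }\nu(x_{i,t})\sim y_i\text{ in }\Gamma .
\end{equation}
On an edge from $(i,t)$ to $(i,t+1)$ the values of the two maps are $\nu(x_{i,t})$, $\nu(x_{i,t+1})$ and $y_i$; they are pairwise equal or adjacent by \eqref{eq:nu} and because $\nu$ is simplicial. On an edge from $(i,s_i)$ to $(i+1,0)$ the values are $\nu(x)$ with $x=x_{i,s_i}=x_{i+1,0}$, $y_i$ and $y_{i+1}$; here $\nu(x)\sim y_i$ and $\nu(x)\sim y_{i+1}$ by \eqref{eq:nu}, and $y_i\sim y_{i+1}$. So the two maps $\Theta\to\Gamma$ are simplicial and contiguous, hence homotopic, and $\varphi|_{\partial\Delta}$ is null-homotopic in $\Gamma$.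
\end{proof}

\section{Visual metrics and linear control}\label{sec:visual}

Let $X$ be as in Theorem~\ref{thm:linear}. Its $1$-skeleton, with edges of length $1$, is a geodesic space, proper because $X$ is locally finite, and its boundary $Z=\partial X$ is compact and metrizable. Fix a vertex $O$. For each $z\in Z$ there is a geodesic ray $r_z$ from $O$ to $z$ \cite[III.H.3.1]{BH}; we fix one. The \emph{Gromov product} is $(x|y)_O=\frac12\bigl(d(O,x)+d(O,y)-d(x,y)\bigr)$, and for $z,z'\in Z$ one defines $(z|z')_O$ as the supremum of $\liminf_{i,j}(x_i|y_j)_O$ over all sequences $x_i\to z$, $y_j\to z'$. There is $\delta\ge 0$ such that the first two of the following facts hold.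
\begin{itemize}
\item[(H1)] If $n\le(x|y)_O$, the points at distance $n$ from $O$ on geodesics $[O,x]$ and $[O,y]$ are at distance at most $\delta$ (thin triangles, \cite[III.H.1.17]{BH}).
\item[(H2)] If $x_i\to z$ and $y_j\to z'$, then $(z|z')_O-2\delta\le\liminf_{i,j}(x_i|y_j)_O\le(z|z')_O$ \cite[III.H.3.17]{BH}.
\item[(H3)] A metric $\varrho$ on $Z$ is \emph{visual} if $k_1a^{-(z|z')_O}\le\varrho(z,z')\le k_2a^{-(z|z')_O}$ for $z\ne z'$, with constants $a>1$ and $k_1,k_2>0$. Such metrics exist and induce the topology of $Z$ \cite[III.H.3.21]{BH}.
\end{itemize}
Moving the base point from $O$ to $O'$ changes Gromov products by at most $d(O,O')$, so it affects only $k_1$ and $k_2$. Put $C=\max(1,\lceil\delta\rceil)$. The next lemma is the dictionary between distances in $Z$ and the height up to which rays travel together; it contains everything we use about hyperbolicity.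

\begin{lemma}\label{lem:visual}
Let $z,z'\in Z$, let $n\ge 0$ be an integer and $D>0$.
\begin{itemize}
\item[(a)] If $\varrho(z,z')<k_1a^{-(n+2\delta)}$, then $d(r_z(j),r_{z'}(j))\le C$ for all $j\le n$.
\item[(b)] If $d(r_z(n),r_{z'}(n))\le D$, then $\varrho(z,z')\le k_2a^{-(n-D/2)}$.
\end{itemize}
\end{lemma}

\begin{proof}
Both statements are trivial for $z=z'$, so let $z\ne z'$. In (a), (H3) gives $(z|z')_O>n+2\delta$, so by (H2) $(r_z(i)|r_{z'}(i))_O>n$ for large $i$, and (H1) applied to the initial segments of the two rays gives $d(r_z(j),r_{z'}(j))\le\delta\le C$ for $j\le n$. In (b), note that $(r_z(i)|r_{z'}(j))_O$ is nondecreasing in $i$ and in $j$: when $i$ increases by $1$, the distance to $O$ increases by $1$ and $d(r_z(i),r_{z'}(j))$ by at most $1$. Hence by (H2) $(z|z')_O\ge(r_z(n)|r_{z'}(n))_O\ge n-D/2$, and (H3) concludes.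
\end{proof}

\begin{proof}[Proof of the first statement of Theorem~\ref{thm:linear}]
Let $D=6C+5$ and
\[
\lambda=\max\Bigl(1,\ \frac{k_2}{k_1}\,a^{D/2+3C+2+2\delta}\Bigr).
\]
Let $(\Delta,\varphi)$ be an $(\varepsilon/\lambda)$-disc with boundary in $Y$. Gromov products are nonnegative, so $Z$ has diameter at most $k_2$. If $\varepsilon>k_2$, the finitely many values of $\varphi$ on $\partial\Delta$ span a simplex of $R_\varepsilon(Y)$, in which the loop contracts. Let $\varepsilon\le k_2$, and let $M\ge 0$ be the least integer with $k_2a^{-(M-D/2)}<\varepsilon$: the first height at which $D$-closeness of rays forces $\varepsilon$-closeness of their ends. Since $k_2a^{D/2}>k_2\ge\varepsilon$, we have $M\ge 1$, and minimality gives $\varepsilon\le k_2a^{-(M-1-D/2)}$. With $N=M+3C+1$,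
\[
\frac{\varepsilon}{\lambda}\le k_1a^{-(M-1-D/2)-(D/2+3C+2+2\delta)}=k_1a^{-(N+2\delta)} .
\]
By Lemma~\ref{lem:visual}(a) with $n=N$, the hypothesis of Proposition~\ref{prop:rays} holds, so $\varphi|_{\partial\Delta}$ is null-homotopic in the complex $\Gamma$ defined there. By Lemma~\ref{lem:visual}(b) with $n=M$ and the choice of $M$, $\Gamma$ is a subcomplex of $R_\varepsilon(Y)$.
\end{proof}

\section{From coarse discs to pro-groups}\label{sec:pro}

For a compact metric space $(Z,\varrho)$ and a closed subset $Y\subset Z$ consider the condition
\begin{itemize}
\item[$(*)$] for every $\varepsilon>0$ there is $\eta\in(0,\varepsilon]$ such that for every $\eta$-disc $(\Delta,\varphi)$ in $Z$ with boundary in $Y$ the loop $\varphi|_{\partial\Delta}$ is null-homotopic in $R_\varepsilon(Y)$.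
\end{itemize}
It does not depend on the choice of a metric inducing the topology of $Z$. Indeed, let $(*)$ hold for $\varrho$, let $\varrho'$ be another such metric and $\varepsilon'>0$. By compactness the identity map is uniformly continuous in both directions. Choose $\varepsilon>0$ such that $\varrho<\varepsilon$ implies $\varrho'<\varepsilon'$, take $\eta$ from $(*)$ for $\varrho$ and $\varepsilon$, and choose $\eta'\in(0,\varepsilon']$ such that $\varrho'<\eta'$ implies $\varrho<\eta$. An $\eta'$-disc for $\varrho'$ is an $\eta$-disc for $\varrho$, so its boundary loop contracts in the complex $R_\varepsilon(Y)$ for $\varrho$, which is a subcomplex of the complex $R_{\varepsilon'}(Y)$ for $\varrho'$.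

We show that $(*)$ gives a monomorphism of pro-groups. The algebraic part is a criterion on kernels.

\begin{lemma}\label{lem:mono}
Let $f=(f_k\colon G_k\to H_k)$ be a level morphism of pro-groups. Suppose that for every $k$ there is $j\ge k$ with $\ker f_j\subset\ker g_{kj}$. Then $f$ is a monomorphism.
\end{lemma}

\begin{proof}
Let $\alpha,\beta\colon(K_s)\to(G_k)$ satisfy $f\alpha=f\beta$. Given $k$, take $j$ as in the hypothesis. Since $f_j\alpha_j=f_j\beta_j$ in $\varinjlim_s\operatorname{Hom}(K_s,H_j)$, there are an index $s$ and homomorphisms $A,B\colon K_s\to G_j$ representing $\alpha_j,\beta_j$ with $f_jA=f_jB$. For $x\in K_s$ we have $A(x)B(x)^{-1}\in\ker f_j\subset\ker g_{kj}$, so $g_{kj}A=g_{kj}B$. These homomorphisms represent $\alpha_k$ and $\beta_k$. Thus $\alpha_k=\beta_k$ for all $k$.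
\end{proof}

\begin{proposition}\label{prop:pro}
If $(*)$ holds for $Y\subset Z$, then $\text{pro-}\pi_1(Y,z_0)\to\text{pro-}\pi_1(Z,z_0)$ is a monomorphism for every $z_0\in Y$.
\end{proposition}

\begin{proof}
To compare loops near $Y$ with simplicial loops in $R_\varepsilon(Y)$ we want an ambient space in which close maps are homotopic along straight lines. Embed $Z$ in the Hilbert cube $Q=\prod_{k\ge 1}[0,1/k]\subset\ell^2$, which is compact and convex, and use the metric of $\ell^2$; condition $(*)$ persists. For closed $A\subset Q$ let $N_\mu(A)$ be its open $\mu$-neighborhood in $Q$. Below $A$ stands for $Y$ or $Z$.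

\emph{Step 1: neighborhoods in $Q$ compute the morphism.} Let $I_n=\prod_{k\le n}[0,1/k]$, with projections $\pi_n\colon Q\to I_n$ and $p_n\colon I_{n+1}\to I_n$. We define compact polyhedra $P_n(Y)\subset P_n(Z)\subset I_n$ inductively: subdivide $I_n$ into small boxes, and let $P_n(A)$ be the union of the closed boxes that meet $\pi_n(A)$. It is a neighborhood of $\pi_n(A)$, since it contains all boxes at each point of $\pi_n(A)$. We take the boxes of diameter less than $1/n$ and, for $n\ge 2$, so small that $P_n(A)$ lies in $p_{n-1}^{-1}(P_{n-1}(A))$ for both $A$; this is possible because the latter set is a neighborhood of the compact set $\pi_n(A)$. Put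
\[
U_n(A)=\pi_n^{-1}(P_n(A))=P_n(A)\times\prod_{k>n}[0,1/k].
\]
Then $U_1(A)\supset U_2(A)\supset\cdots$ are neighborhoods of $A$ in $Q$. If $x\in U_n(A)$, there is $y\in A$ with $|\pi_n(x)-\pi_n(y)|<1/n$, so $U_n(A)\subset N_{\varepsilon_n}(A)$ with $\varepsilon_n^2=n^{-2}+\sum_{k>n}k^{-2}\to 0$. A point of $\varprojlim(P_n(A),p_n)$ is the same as a point $x\in Q$ with $\pi_n(x)\in P_n(A)$ for all $n$, so the limit is $\bigcap_nU_n(A)=A$. Thus $(P_n(A),\pi_n(z_0))$ is an inverse sequence of pointed compact polyhedra with limit $(A,z_0)$, and the inclusions $P_n(Y)\subset P_n(Z)$ form a level map whose limit is the inclusion $Y\subset Z$. The projection $\pi_n\colon U_n(A)\to P_n(A)$ forgets a convex factor, so it induces an isomorphism on $\pi_1$, and these projections carry the inclusions $U_{n+1}(A)\subset U_n(A)$ to the maps $p_n$. Therefore the morphism in the proposition is represented by the level morphism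
\[
f_n\colon G_n=\pi_1(U_n(Y),z_0)\to H_n=\pi_1(U_n(Z),z_0),
\]
where $f_n$ and all bonding maps are induced by inclusions.

\emph{Step 2: for each $\varepsilon>0$ there is $\mu>0$ such that every loop $\omega$ at $z_0$ in $N_\mu(Y)$ that is null-homotopic in $N_\mu(Z)$ is trivial in $\pi_1(N_\varepsilon(Y),z_0)$.} Take $\eta\le\varepsilon$ from $(*)$ and $\mu=\eta/3$. Let $F$ be a map of the disc to $N_\mu(Z)$ that extends $\omega$. Triangulate the disc as $\Delta$, with the base point $b_0\in\partial\Delta$ a vertex, so finely that $F$ maps each simplex to a set of diameter less than $\mu$. For each vertex $b$ choose $\varphi(b)\in Z$ with $|\varphi(b)-F(b)|<\mu$, taking $\varphi(b)\in Y$ for $b\in\partial\Delta$ and $\varphi(b_0)=z_0$. For adjacent $b,b'$ we have $|\varphi(b)-\varphi(b')|<3\mu=\eta$. So $(\Delta,\varphi)$ is an $\eta$-disc with boundary in $Y$, and by $(*)$ the loop $\varphi|_{\partial\Delta}$ extends to a map of the disc to $R_\varepsilon(Y)$.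

Let $\theta\colon R_\varepsilon(Y)\to Q$ be the map that sends each vertex $y$ to the point $y\in Q$ and is affine on simplices. It is continuous, and its image lies in $N_\varepsilon(Y)$, because all vertices of a simplex with a vertex $y$ lie in the open $\varepsilon$-ball about $y$ in $Q$, which is convex. Hence the loop $\omega'=\theta\circ\varphi|_{\partial\Delta}$, based at $z_0$, is trivial in $\pi_1(N_\varepsilon(Y),z_0)$. For $s$ in a boundary edge $bb'$ we have $|\omega(s)-\varphi(b)|\le|\omega(s)-\omega(b)|+|\omega(b)-\varphi(b)|<2\mu$, and $\omega'(s)$ lies on the segment from $\varphi(b)$ to $\varphi(b')$, so $|\omega'(s)-\varphi(b)|<3\mu$. Both points lie in the open ball of radius $3\mu\le\varepsilon$ about $\varphi(b)\in Y$. The straight-line homotopy from $\omega$ to $\omega'$ therefore runs in $N_\varepsilon(Y)$, and it fixes the base point.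

\emph{Step 3: the kernel criterion.} Given $n$, choose $\varepsilon>0$ with $N_\varepsilon(Y)\subset U_n(Y)$, which is possible as $U_n(Y)$ is a neighborhood of the compact set $Y$. Take $\mu$ from Step 2 and $j\ge n$ with $\varepsilon_j\le\mu$. A loop at $z_0$ in $U_j(Y)\subset N_\mu(Y)$ that is null-homotopic in $U_j(Z)\subset N_\mu(Z)$ is trivial in $\pi_1(N_\varepsilon(Y),z_0)$, hence in $G_n$. So $\ker f_j\subset\ker g_{nj}$, and Lemma~\ref{lem:mono} applies.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:linear}]
The first statement gives $(*)$ with $\eta=\varepsilon/\lambda$ for every closed $Y\subset\partial X$, and Proposition~\ref{prop:pro} gives saturation.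
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:group}]
Let $G$ be word hyperbolic and act geometrically on a systolic complex $X$. If $G$ is finite, then $\partial G=\emptyset$ and there is nothing to prove. In general, vertex stabilizers are finite and there are finitely many orbits of edges. For a vertex $v$ and an edge $e$ with ends $x,y$, the set $\{g:v\in ge\}=\{g:gx=v\}\cup\{g:gy=v\}$ is a union of at most two cosets of finite stabilizers, so only finitely many edges of each orbit contain $v$. Hence $X$ is locally finite. By the Milnor--\v{S}varc lemma $G$ is quasi-isometric to the $1$-skeleton of $X$, which is therefore hyperbolic, with $\partial X$ homeomorphic to $\partial G$. Saturation is a topological property, so Theorem~\ref{thm:linear} applies.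
\end{proof}

\begin{remark}
For $G$ as in Theorem~\ref{thm:group} and closed sets $Y\subset Y'\subset\partial G$ with $z_0\in Y$, the morphism $\text{pro-}\pi_1(Y,z_0)\to\text{pro-}\pi_1(Y',z_0)$ is a monomorphism as well, since its composition with the morphism to $\text{pro-}\pi_1(\partial G,z_0)$ is one.
\end{remark}

\section{Beyond hyperbolicity}\label{sec:beyond}

Local finiteness and hyperbolicity were used only to obtain a compact space $Z$, a ray for each of its points, and Lemma~\ref{lem:visual}. Keeping the qualitative content of that lemma as a hypothesis, we obtain the following.

\begin{theorem}\label{thm:rays}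
Let $X$ be a systolic complex, $O$ a vertex, and $(Z,\varrho)$ a compact metric space with a family $(r_z)_{z\in Z}$ of geodesic rays in $X$ from $O$ such that
\begin{itemize}
\item[(i)] for some integer $C\ge 1$: for every $n$ there is $\eta>0$ such that $\varrho(z,z')<\eta$ implies $d(r_z(j),r_{z'}(j))\le C$ for all $j\le n$;
\item[(ii)] for all $\varepsilon,D>0$ there is $n$ such that $d(r_z(n),r_{z'}(n))\le D$ implies $\varrho(z,z')<\varepsilon$.
\end{itemize}
Then $Z$ is pro-$\pi_1$-saturated.
\end{theorem}

\begin{proof}
Let $Y\subset Z$ be closed and $\varepsilon>0$. Put $D=6C+5$, let $M$ be the number $n$ given by (ii) for $\varepsilon$ and $D$, put $N=M+3C+1$, and let $\eta$ be given by (i) for $n=N$; we may take $\eta\le\varepsilon$. An $\eta$-disc with boundary in $Y$ satisfies the hypothesis of Proposition~\ref{prop:rays}, and the complex $\Gamma$ of that proposition is contained in $R_\varepsilon(Y)$ by the choice of $M$. So $(*)$ holds for $Y$, and Proposition~\ref{prop:pro} applies.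
\end{proof}

\begin{thebibliography}{9}

\bibitem{BH}
Bridson and Haefliger, \emph{Metric spaces of non-positive curvature}, Chapter III.H.

\bibitem{pro7}
\emph{Fundamental pro-groups and Gromov boundaries of 7-systolic groups}, \texttt{http://www.math.uni.wroc.pl/\textasciitilde elsner/papers/pro7sys.pdf}.

\bibitem{JS}
Januszkiewicz and \'Swi\k{a}tkowski, \emph{Simplicial nonpositive curvature}, Publ. IHES 104 (2006).

\bibitem{Zeeman}
Zeeman, \emph{Relative simplicial approximation}, 1964.

\end{thebibliography}
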